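\title{A degenerate two-dimensional diffusion with H\"older continuous friction and no strong solution}

\begin{abstract}
We consider the system $dX=Y\,dt$, $dY=(-u(X,Y)Y-\beta X-\gamma\operatorname{sign}Y)\,dt+dW$ in the plane, where the friction coefficient $u$ is Borel measurable and lies between two positive constants, and we ask whether it always has a strong solution. The answer is no. For every $\alpha<\frac12$ we construct a coefficient $u$ that is $\alpha$-H\"older in $x$, $2\alpha$-H\"older in $y$ and smooth off a segment, for which there is no strong solution from any initial point. The drift oscillates on a sequence of vertical strips of growing width. Each strip turns a small difference of positions of two solutions into a much larger difference of velocities, so that arbitrarily small separations grow to a fixed size. If $u$ depends on $y$ only, measurability does suffice.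
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Let $W$ be a standard one-dimensional Brownian motion and consider the system
\begin{equation}\label{eq:sde}
dX_t=Y_t\,dt,\quad X_0=x,\qquad dY_t=b(X_t,Y_t)\,dt+dW_t,\quad Y_0=y,
\end{equation}
in $\mathbb{R}^2$, with drift
\begin{equation}\label{eq:drift}
b(x,y)=-u(x,y)\,y-\beta x-\gamma\operatorname{sign}(y).
\end{equation}
Here $\beta,\gamma>0$ are constants, $\operatorname{sign}(0)=0$, and $u:\mathbb{R}^2\to\mathbb{R}$ is a Borel function with $u_1\le u\le u_2$ for constants $0<u_1\le u_2<\infty$. Read as a second-order equation for $X$, the system describes an oscillator with position $X$ and velocity $Y$, subject to a restoring force $-\beta X$, a viscous friction with state-dependent coefficient $u$, a friction force of constant size $\gamma$, and a white-noise force. The noise acts on the velocity only; this is the degeneracy.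

It is known that under these assumptions \eqref{eq:sde}--\eqref{eq:drift} has a weak solution, unique in distribution, which is a strong Markov process. A weak solution is a pair of a trajectory and a noise constructed together; a \emph{strong} solution is one in which the trajectory up to time $t$ is a function of the noise up to time $t$. A strong solution is known to exist (Campillo et al.) if the drift splits into a Lipschitz part and a part that is monotone in $y$. The question, which comes from \cite{mixing}, is whether this extra assumption can be dropped: \emph{does \eqref{eq:sde}--\eqref{eq:drift} have a strong solution for every Borel $u$ with $u_1\le u\le u_2$, all $\beta,\gamma>0$ and every initial point?}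

One may well guess that it does. The weak theory does not distinguish measurable $u$ from smooth $u$. The discontinuity of $\operatorname{sign}$ is harmless because it has the dissipative sign (Lemma~\ref{lem:lip}). And arbitrary roughness of $u$ in the variable $y$ is harmless too (Proposition~\ref{prop:y}), since the noise averages it out. What remains is roughness in $x$, the direction in which the noise does not act directly, and there the guess fails, even for H\"older continuous $u$.

\begin{theorem}\label{thm:main}
Let $\beta,\gamma>0$, $0<u_1<u_2$ and $\alpha\in(0,\frac12)$. There are a function $u:\mathbb{R}^2\to[u_1,u_2]$, which is $C^\infty$ off a compact vertical segment, and a constant $C$ with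
\begin{equation}\label{eq:holder}
|u(x,y)-u(x',y')|\le C\big(|x-x'|^{\alpha}+|y-y'|^{2\alpha}\big)\qquad\text{for all }(x,y),(x',y')\in\mathbb{R}^2,
\end{equation}
such that for every initial point $(x,y)\in\mathbb{R}^2$ the system \eqref{eq:sde}--\eqref{eq:drift} has no strong solution: there is not even a solution with $(X,Y)$ measurable with respect to the completion of $\sigma(W)$.
\end{theorem}

\begin{proposition}\label{prop:y}
If $u=u(y)$ is Borel with $u_1\le u\le u_2$, then \eqref{eq:sde}--\eqref{eq:drift} has a pathwise unique strong solution from every initial point.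
\end{proposition}

If $u_1=u_2$, then $u$ is constant and Proposition~\ref{prop:y} applies. The two results therefore combine as follows.

\begin{corollary}\label{cor:iff}
Fix $\beta,\gamma>0$ and $0<u_1\le u_2$. The system \eqref{eq:sde}--\eqref{eq:drift} has a strong solution for every Borel $u$ with values in $[u_1,u_2]$ and every initial point if and only if $u_1=u_2$.
\end{corollary}

Section~\ref{sec:tools} reduces the absence of a strong solution to the existence of two different solutions driven by the same noise. Section~\ref{sec:yes} treats the positive cases; the change of variables used there, run backwards, is the starting point of the counterexample, whose mechanism is computed in a model case in Section~\ref{sec:model}. The function $u$ is built in Section~\ref{sec:constr}. Section~\ref{sec:instab} contains the main estimate, Section~\ref{sec:limit} passes to the limit to obtain two solutions from special initial points, and Section~\ref{sec:all} extends the conclusion to all initial points.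

\section{Solutions and tools}\label{sec:tools}

A process $W$ with Wiener law is a \emph{Brownian motion for a filtration} $(\mathcal{F}_t)$ if it is adapted and $W_{t+\cdot}-W_t$ is independent of $\mathcal{F}_t$ for each $t$. This property survives the passage to the complete right-continuous augmentation of $(\mathcal{F}_t)$, so we assume these usual conditions whenever convenient. A \emph{solution from $z=(x,y)$} is a pair $(Z,W)$ on a filtered probability space, where $W$ is a Brownian motion for the filtration and $Z=(X,Y)$ is a continuous adapted process satisfying \eqref{eq:sde} in integral form almost surely. It is \emph{strong} if $Z$ is adapted to the augmented filtration $(\mathcal{F}^W_t)$ generated by $W$. \emph{Pathwise uniqueness} from $z$ means that any two solutions $(Z^1,W)$, $(Z^2,W)$ from $z$ on the same filtered space with the same $W$ satisfy $Z^1=Z^2$ a.s. Path spaces $C([0,\infty);\mathbb{R}^d)$ carry the topology of locally uniform convergence; they are Polish. A process $Z$ is measurable with respect to the completion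 of $\sigma(W)$ exactly when $Z=F(W)$ a.s.\ for a Borel map $F$ between path spaces.

We use the following facts. The first is the known result quoted above; the others are standard.
\begin{itemize}
\item[(F1)] For every Borel $u$ with $u_1\le u\le u_2$ and every $z$ there is a solution from $z$, and all solutions from $z$ have the same law of $Z$.
\item[(F2)] (Yamada--Watanabe.) If a solution from $z$ exists and pathwise uniqueness from $z$ holds, then for every Brownian motion $W$ on any filtered space there is a strong solution from $z$ driven by $W$.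
\item[(F3)] (Maximal inequalities.) If $N$ is a continuous local martingale with $N_0=0$ and $\langle N\rangle_\infty\le w$ for a constant $w$, then for $a>0$
\[
\mathbb{P}\big(\sup_t|N_t|>a\big)\le w/a^2\qquad\text{and}\qquad \mathbb{P}\big(\sup_t|N_t|>a\big)\le2e^{-a^2/(2w)} .
\]
\item[(F4)] (Occupation times and It\^o--Tanaka formulas.) Let $Y$ be a continuous semimartingale with $\langle Y\rangle_t=t$. For every Lebesgue null Borel set $A\subset\mathbb{R}$, a.s.\ $Y_t\notin A$ for almost every $t$. If $s\in C^1(\mathbb{R})$ and $s'$ is locally Lipschitz, then $ds(Y)=s'(Y)\,dY+\frac12s''(Y)\,dt$, with $s''$ the almost everywhere defined second derivative.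
\item[(F5)] (Dambis--Dubins--Schwarz.) Let $N$ be a continuous martingale for $(\mathcal{H}_s)$ with $\langle N\rangle_\infty$ bounded. On the product of the probability space with an auxiliary one there is a Brownian motion $B$ for a filtration whose initial $\sigma$-field contains $\mathcal{H}_0$, such that $N_s-N_0=B_{\langle N\rangle_s}$ for $0\le s\le\infty$. In particular $B$ is independent of $\mathcal{H}_0$.
\end{itemize}
By (F4) with $A=\{0\}$, the value of $\operatorname{sign}(0)$ does not affect the notion of solution.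

\begin{lemma}\label{lem:reduce}
Let $(Z,W)$ be a solution from $z$ with $Z=F(W)$ a.s.\ for a Borel map $F$.
\begin{itemize}
\item[(i)] The solution is strong.
\item[(ii)] Every solution $(Z',W')$ from $z$ satisfies $Z'=F(W')$ a.s. In particular pathwise uniqueness from $z$ holds.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Fix $t$ and a bounded Borel $h$. The pair $(Z_{\cdot\wedge t},W_{\cdot\wedge t})$ is $\mathcal{F}_t$-measurable, hence independent of $W_{t+\cdot}-W_t$, and $\sigma(W)$ is generated by $W_{\cdot\wedge t}$ and $W_{t+\cdot}-W_t$. Therefore $h(Z_{\cdot\wedge t})=\mathbb{E}[h(Z_{\cdot\wedge t})\,|\,W]=\mathbb{E}[h(Z_{\cdot\wedge t})\,|\,W_{\cdot\wedge t}]$ a.s.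

(ii) For any solution from $z=(x,y)$, the noise $W=Y-y-\int_0^\cdot b(Z_s)\,ds$ is one fixed Borel functional of $Z$. So by (F1) the joint laws of $(Z,W)$ and $(Z',W')$ agree. The graph of $F$ is a Borel set that has full measure for the first law, hence for the second.
\end{proof}

Part (i) shows that the measurability condition in Theorem~\ref{thm:main}, which looks weaker than adaptedness, implies it. Part (ii) is the route to the theorem: to exclude a strong solution from $z$ it suffices to find two solutions from $z$, driven by the same $W$, that differ with positive probability.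

\section{Two cases in which the answer is yes}\label{sec:yes}

\begin{lemma}\label{lem:lip}
If $(x,y)\mapsto u(x,y)y$ is Lipschitz, then pathwise uniqueness holds and there is a strong solution from every initial point.
\end{lemma}

\begin{proof}
Write $b=\ell-\gamma\operatorname{sign}(y)$ with $\ell$ Lipschitz with constant $\Lambda$. For two solutions with the same $W$ put $\xi=X^1-X^2$, $D=Y^1-Y^2$. The noise cancels, so $\xi$ and $D$ are absolutely continuous, and
\[
\tfrac{d}{dt}(\xi^2+D^2)=2\xi D+2D\big(\ell(Z^1)-\ell(Z^2)\big)-2\gamma D\big(\operatorname{sign}Y^1-\operatorname{sign}Y^2\big)\le(1+2\Lambda)(\xi^2+D^2),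
\]
because $\operatorname{sign}$ is nondecreasing and $\gamma\ge0$. Gronwall's lemma gives $\xi=D=0$. Now apply (F1) and (F2).
\end{proof}

For rough $u=u(y)$ this argument is not available. Instead one changes the velocity variable so that the rough part of the drift disappears; the price is a variable diffusion coefficient, which turns out to be locally Lipschitz.

\begin{proof}[Proof of Proposition~\ref{prop:y}]
Let $\varphi(y)=-u(y)y-\gamma\operatorname{sign}y$, a locally bounded Borel function, and define $s$ by $s(0)=0$ and $s'(y)=\exp\big(-2\int_0^y\varphi(\eta)\,d\eta\big)$. Then $s'$ is locally Lipschitz and $s''=-2\varphi s'$ almost everywhere. Since $\varphi\le0$ on $(0,\infty)$ and $\varphi\ge0$ on $(-\infty,0)$, we have $\int_0^y\varphi\le0$ for all $y$. Hence $s'\ge1$, so $s$ is a bijection of $\mathbb{R}$ and $s^{-1}$ is Lipschitz. For any solution, (F4) gives for $\Sigma=s(Y)$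
\[
d\Sigma=s'(Y)\big[(\varphi(Y)-\beta X)\,dt+dW\big]+\tfrac12s''(Y)\,dt=-\beta X\,s'(s^{-1}(\Sigma))\,dt+s'(s^{-1}(\Sigma))\,dW,
\]
and $dX=s^{-1}(\Sigma)\,dt$. The coefficients of this system for $(X,\Sigma)$ are locally Lipschitz, so two solutions with the same $W$ and the same starting point agree up to the exit time from any ball (It\^o's isometry and Gronwall's lemma), hence forever. Pathwise uniqueness for $(X,Y)$ follows, and (F1), (F2) give a strong solution.
\end{proof}

\section{The mechanism: one oscillating strip}\label{sec:model}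

This section explains the construction; nothing in it is used in the proofs.

\subsection*{Prescribing the change of variables}
For $u$ depending on $x$, the analog of the map $s$ is $(x,y)\mapsto y+v(x,y)$. To find a counterexample we choose $v$ first and read off the drift. Let $v$ be smooth with $|v_y|\le\frac12$, let $c_0$ be a constant, and define $b$ by
\begin{equation}\label{eq:pde}
b\,(1+v_y)+y\,v_x+\tfrac12v_{yy}=c_0 .
\end{equation}
It\^o's formula gives $d(Y+v(Z))=c_0\,dt+(1+v_y(Z))\,dW$. For two solutions driven by the same $W$, with $D=Y^1-Y^2$, the process $M=D+v(Z^1)-v(Z^2)$ is then a martingale with $dM=(v_y(Z^1)-v_y(Z^2))\,dW$. If $v$ is small, $D\approx M$, and the question of how fast two solutions separate becomes a question about a quadratic variation.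

We work near $y=1$. There a solution crosses an $x$-distance $L$ in time about $L$, and meanwhile $W$ moves by about $\sqrt L$. So we let $v$ oscillate on boxes of size $L\times\sqrt L$, for example $v=\varepsilon L^{1+\alpha}\sin(x/L+y/\sqrt L)$. The terms $yv_x$ and $v_{yy}$ in \eqref{eq:pde} then have the same size $L^\alpha$, and a function of size $L^\alpha$ oscillating on such boxes satisfies \eqref{eq:holder} uniformly in $L$. The new diffusion coefficient $1+v_y$ has $|v_{xy}|$ of order $L^{\alpha-1/2}$. For $\alpha<\frac12$ this is unbounded as $L\to0$: the Lipschitz property that decided Proposition~\ref{prop:y} is lost.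

\begin{example}[the frozen model]\label{ex:model}
Let two particles cross a strip of width $\kappa$ at unit speed and at a fixed distance $\lambda L$: replace $Z^1_t$ by $(t,1+W_t)$ and $Z^2_t$ by $(t-\lambda L,1+W_t)$, $0\le t\le\kappa$. With $\Phi_t=t/L+(1+W_t)/\sqrt L$ the integrand of $M$ is $g_t=\varepsilon L^{\alpha+1/2}\big(\cos\Phi_t-\cos(\Phi_t-\lambda)\big)$. From $\cos\Phi-\cos(\Phi-\lambda)=-2\sin(\Phi-\frac\lambda2)\sin\frac\lambda2$ we get
\[
g_t^2=\varepsilon^2L^{1+2\alpha}(1-\cos\lambda)\big(1-\cos(2\Phi_t-\lambda)\big).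
\]
Since $|\mathbb{E}e^{2i\Phi_t}|=\mathbb{E}e^{2iW_t/\sqrt L}=e^{-2t/L}$ has integral at most $L/2$,
\[
\mathbb{E}\Big(\int_0^\kappa g\,dW\Big)^2=\varepsilon^2L^{1+2\alpha}(1-\cos\lambda)(\kappa+\vartheta L)\qquad\text{for some }|\vartheta|\le\tfrac12 .
\]
\end{example}

Three things can be read off. First, if $\kappa\gg L$ and $1-\cos\lambda$ is of order one, the velocity difference receives a \emph{kick} of size $L^{\alpha+1/2}\sqrt\kappa$; this is the sum of $\kappa/L$ contributions of size $L^{1+\alpha}$ with random signs, and it is much larger than $v$ itself. Second, for small $\lambda$ the kick is small, so the separation on entering the strip must be at least of order $L$. Third, the kick vanishes at the resonant values $\lambda\in2\pi\mathbb{Z}$. We have no control over the exact value of $\lambda$, so the resonance must be removed. We replace the phase $x/L$ by $\Theta(x)=(x+x^2/(2\kappa))/L$, whose frequency doubles across the strip. The phase difference of the two particles is then $\lambda(1+\bar x/\kappa)$ at the midpoint $\bar x$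 of their positions; it sweeps an interval of length $|\lambda|\ge1$ and cannot stay near $2\pi\mathbb{Z}$.

\subsection*{The width of the strip and the cascade}
Put $\theta=\frac12-\alpha>0$, so the kick is $L^{1-\theta}\sqrt\kappa$. After the strip the particles fly freely for a time that is not small on the scale of powers of $L$, and the kick becomes a separation of comparable size. We gain if $L^{1-\theta}\sqrt\kappa\gg L$. The frozen model is legitimate if the separation changes by much less than $L$ inside the strip, that is, if $L^{1-\theta}\kappa^{3/2}\ll L$. The choice $\kappa=L^\theta$ makes these quantities $L^{1-\theta/2}$ and $L^{1+\theta/2}$. Thus a separation $L$ becomes a separation of order $L^m$, $m=1-\theta/2<1$, which exceeds the scale $L'\gg L$ of a next, coarser strip, provided $L'\ll L^m$. We place strips of scales $L_k\downarrow0$ at $x=2^{-k}$. A particle starting on the line $x=0$ with positive velocity meets infinitely many strips in any short initial time interval, the finer ones earlier, and an arbitrarily small separation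 is passed up the cascade. For $\alpha\ge\frac12$ and $\kappa\le1$ the kick is at most of order $L$, and this mechanism gains no power of $L$.

\section{Construction of the friction coefficient}\label{sec:constr}

Fix $\beta,\gamma,u_1<u_2,\alpha$ as in Theorem~\ref{thm:main}.

\subsection*{Scales}
Let $\theta=\frac12-\alpha\in(0,\frac12)$, $m=1-\frac\theta2$, $n=1-\frac\theta4$, $\nu=n/m>1$, and for $k\ge0$
\[
L_k=e^{-\nu^k},\qquad \kappa_k=L_k^\theta,\qquad \omega_k=L_k^{\theta/4}.
\]
Then $L_{k+1}=L_k^\nu$ and, since $1+2\alpha+\theta=2-\theta$,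
\begin{equation}\label{eq:scales}
L_{k+1}^m=L_k^n,\quad L_k^{1+2\alpha}\kappa_k=L_k^{2m},\quad \kappa_k=\omega_k^4,\quad L_k^n=\frac{L_k}{\omega_k},\quad L_k^m=\frac{L_k}{\omega_k^2},\quad L_k^m\kappa_k=L_k\omega_k^2 .
\end{equation}
The first identity says that the kick $L_{k+1}^m$ of strip $k+1$ exceeds the scale $L_k$ of the next strip by the factor $1/\omega_k$. As $\theta<\frac12$, each of the exponents $n-\theta$, $m-\frac12$, $m$, $1-\frac32\theta$ exceeds $\frac14>\frac\theta4$, so
\begin{equation}\label{eq:small}
L_k^n/\kappa_k,\quad L_k^{m-1/2},\quad L_k^m,\quad L_k/(\kappa_k\omega_k^2)\quad\text{are all at most }\omega_k .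
\end{equation}
Also $L_k\le\kappa_k<1$.

\subsection*{A constant base drift}
Between the strips we want the velocity difference of two solutions to be exactly constant. So we first use part of the range $[u_1,u_2]$ to make the drift constant near $(0,1)$; this absorbs $\beta$ and $\gamma$. Let $\bar u=\frac12(u_1+u_2)$ and $c_0=-\bar u-\gamma$. Choose $0<r\le\frac18$ with $6r(\bar u+\beta)\le\frac14(u_2-u_1)$, put
\[
Q=[-2r,2r]\times[1-2r,1+2r],
\]
and let $\phi\in C_c^\infty(\mathbb{R}^2;[0,1])$ equal $1$ on $Q$ and have support in $\{|x|\le3r,\ |y-1|\le3r\}$, where $y\ge\frac12$. Define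
\[
u^{(0)}=\bar u+\phi\cdot\frac{\bar u(1-y)-\beta x}{y}.
\]
Then $|u^{(0)}-\bar u|\le6r(\bar u+\beta)\le\frac14(u_2-u_1)$, and on $Q$
\begin{equation}\label{eq:base}
-u^{(0)}y-\beta x-\gamma\operatorname{sign}y=-\bar uy-\bar u(1-y)+\beta x-\beta x-\gamma=c_0 .
\end{equation}

\subsection*{The strips}
Fix $\psi\in C_c^\infty((1-2r,1+2r);[0,1])$ with $\psi=1$ on $[1-r,1+r]$ and $\chi\in C_c^\infty((0,1);[0,1])$ with $\chi=1$ on $[\frac14,\frac34]$. Let $a_k=2^{-k}$, $S_k=(a_k,a_k+\kappa_k)$, and for $\varepsilon\in(0,1]$
\[
\Theta_k(x)=\frac1{L_k}\Big((x-a_k)+\frac{(x-a_k)^2}{2\kappa_k}\Big),\qquad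
v_k(x,y)=\varepsilon L_k^{1+\alpha}\chi\Big(\frac{x-a_k}{\kappa_k}\Big)\psi(y)\sin\Big(\Theta_k(x)+\frac y{\sqrt{L_k}}\Big).
\]
An $x$-derivative falling on $\chi$ costs a factor $C/\kappa_k\le C/L_k$; on $S_k$ we have $|\Theta_k'|\le2/L_k$ and $\Theta_k''=1/(L_k\kappa_k)\le L_k^{-2}$; a $y$-derivative costs at most $C/\sqrt{L_k}$. Hence
\begin{equation}\label{eq:der}
|\partial_x^i\partial_y^jv_k|\le C\varepsilon L_k^{1+\alpha-i-j/2}\qquad(i\le2,\ j\le3),
\end{equation}
with $C$ depending only on $\chi$ and $\psi$. Take $\varepsilon$ so small that $|\partial_yv_k|\le\frac12$ for all $k$. Solving \eqref{eq:pde} for $b$ and converting $b-c_0$ into a friction coefficient, which is possible because $y\ge\frac34$ on the support of $\psi$, leads to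
\[
f_k=\frac{y\,\partial_xv_k+\frac12\partial_y^2v_k+c_0\,\partial_yv_k}{y\,(1+\partial_yv_k)}\quad\text{on }\operatorname{supp}v_k,\qquad f_k=0\quad\text{elsewhere}.
\]
This is a $C^\infty$ function with compact support in $S_k\times\operatorname{supp}\psi$. By \eqref{eq:der} the numerator is $O(\varepsilon L_k^\alpha)$, its $x$- and $y$-derivatives are $O(L_k^{\alpha-1})$ and $O(L_k^{\alpha-1/2})$, the denominator is at least $\frac38$, and its $x$- and $y$-derivatives are $O(L_k^{-1})$ and $O(L_k^{-1/2})$. So
\begin{equation}\label{eq:fk}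
|f_k|\le C\varepsilon L_k^\alpha,\qquad|\partial_xf_k|\le CL_k^{\alpha-1},\qquad|\partial_yf_k|\le CL_k^{\alpha-1/2}.
\end{equation}
Decrease $\varepsilon$ so that $|f_k|\le\frac14(u_2-u_1)$ for all $k$. From now on $r,\varepsilon,\chi,\psi$ are fixed, $C_2=|c_0|+u_2$, and $C$ denotes constants that depend only on these data and on $\beta,\gamma,u_1,u_2,\alpha$.

Only the strips with $k\ge k_0$ are used. Put $T_0=2^{2-k_0}$. We require
\begin{equation}\label{eq:k0}
T_0\le\frac r2,\qquad C_2T_0\le\frac r{16},\qquad C_*2^{5k}\omega_k\le1\quad\text{for all }k\ge k_0,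
\end{equation}
where $C_*=\max(2^7,C_3)$ and $C_3$ is a constant of the kind just described, produced in the proof of Lemma~\ref{lem:kick} using only the bound $2^{5k+7}\omega_k\le1$. As $\log\omega_k=-\frac\theta4\nu^k$, \eqref{eq:k0} holds for all large $k_0$; the final choice is made in Proposition~\ref{prop:instab}. By \eqref{eq:k0}, $\kappa_k\le\omega_k\le2^{-k-4}$, so the $S_k$, $k\ge k_0$, are disjoint subsets of $(0,r)$. For $K\ge k_0$ set
\[
u=u^{(0)}+\sum_{k\ge k_0}f_k,\qquad u^K=u^{(0)}+\sum_{k=k_0}^Kf_k,\qquad v^K=\sum_{k=k_0}^Kv_k,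
\]
and let $b$, $b^K$ be the drifts \eqref{eq:drift} with friction $u$, $u^K$.

\begin{lemma}\label{lem:u}
\begin{itemize}
\item[(i)] $u$ and $u^K$ take values in $[u_1,u_2]$; $u$ satisfies \eqref{eq:holder} and is $C^\infty$ off $\{0\}\times\operatorname{supp}\psi$.
\item[(ii)] $u^K-\bar u\in C_c^\infty(\mathbb{R}^2)$ and $\sup|u-u^K|\to0$ as $K\to\infty$.
\item[(iii)] On $Q$ we have $|b^K|\le C_2$ and $b^K(1+v^K_y)+yv^K_x+\frac12v^K_{yy}=c_0$. At points of $Q$ with $x\notin\bigcup_{k_0\le k\le K}S_k$ we have $v^K=0$ and $b^K=c_0$.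
\end{itemize}
\end{lemma}

\begin{proof}
At each point at most one $f_k$ is nonzero. Hence $|u-\bar u|$ and $|u^K-\bar u|$ are at most $\frac12(u_2-u_1)$, and $\sup|u-u^K|\le CL_{K+1}^\alpha$. The sum defining $u$ is locally finite off $\{0\}\times\operatorname{supp}\psi$, which lies in a compact vertical segment. By \eqref{eq:fk},
\[
|f_k(x,y)-f_k(x',y')|\le CL_k^\alpha\Big(\min\Big(1,\frac{|x-x'|}{L_k}\Big)+\min\Big(1,\frac{|y-y'|}{\sqrt{L_k}}\Big)\Big).
\]
Using $\min(1,s)\le s^\alpha$ in the first term and $\min(1,s)\le s^{2\alpha}$ in the second, the powers of $L_k$ cancel, and every $f_k$ satisfies \eqref{eq:holder} with the same constant. For two given points, at most two of the $f_k$ are nonzero at one of them, and $u^{(0)}$, being bounded and Lipschitz, satisfies \eqref{eq:holder} by the same inequalities. This proves (i) and (ii). By \eqref{eq:base}, $b^K=c_0-y\sum_{k\le K}f_k$ on $Q$, which gives the bound and the last statement of (iii). At a point of $Q$ with $x\in S_k$, $k_0\le k\le K$, we have $v^K=v_k$ nearby and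
\[
b^K(1+\partial_yv_k)=c_0(1+\partial_yv_k)-\big(y\partial_xv_k+\tfrac12\partial_y^2v_k+c_0\partial_yv_k\big)=c_0-y\partial_xv_k-\tfrac12\partial_y^2v_k.\qedhere
\]
\end{proof}

\section{Growth of small separations}\label{sec:instab}

For the drift $b$ itself there is no first strip at which to start an induction. We therefore work with $b^K$, for which strip $K$ is the first one met, and start two solutions at distance exactly $L_K$. Let $J=[1-\frac r4,1+\frac r4]$, $y_0\in J$, $K>k_0$. By Lemma~\ref{lem:u}(ii), $u^Ky$ is Lipschitz, so by Lemma~\ref{lem:lip} there are solutions $Z^1=(X^1,Y^1)$ from $(0,y_0)$ and $Z^2=(X^2,Y^2)$ from $(-L_K,y_0)$ of \eqref{eq:sde} with drift $b^K$, on one filtered space $(\mathcal{F}_t)$ and with the same $W$.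

\begin{proposition}\label{prop:instab}
If $k_0$ is large enough, then for all $K>k_0$ and all $y_0\in J$
\[
\mathbb{P}\Big(\sup_{t\le T_0}|X^1_t-X^2_t|\ge L_{k_0}\Big)\ge\frac12 .
\]
\end{proposition}

\subsection{The martingale and the checkpoints}
Write $\xi=X^1-X^2$ and $D=Y^1-Y^2$, so $\xi'=D$. Let $T_1=\inf\{t:\max_i|Y^i_t-y_0|\ge r/4\}$ and $T=T_0\wedge T_1$. For $t\le T$ we have $|Y^i_t-1|\le r/2$; so $\psi=1$ near $Y^i_t$, each $X^i$ increases with speed in $[\frac12,2]$, and $X^i_t\in[-L_K,2T_0]\subset[-r,r]$, whence $Z^i_t\in Q$. By It\^o's formula and Lemma~\ref{lem:u}(iii), $d(Y^i+v^K(Z^i))=c_0\,dt+(1+v^K_y(Z^i))\,dW$ on $[0,T]$. Since $v^K=0$ for $x\le0$, subtracting gives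
\begin{equation}\label{eq:M}
D_t+v^K(Z^1_t)-v^K(Z^2_t)=M_t\quad(t\le T),\qquad M_t:=\int_0^{t\wedge T}g_s\,dW_s,\quad g=v^K_y(Z^1)-v^K_y(Z^2).
\end{equation}
For $t\le T$, because $\psi=1$ near $Y^i_t$,
\begin{equation}\label{eq:vy}
\partial_yv_j(Z^i)=\varepsilon L_j^{\alpha+1/2}\chi\Big(\frac{X^i-a_j}{\kappa_j}\Big)\cos\Big(\Theta_j(X^i)+\frac{Y^i}{\sqrt{L_j}}\Big).
\end{equation}

For $k_0\le k\le K$ let $\tau_k$ and $e_k$ be the first times at which $X^1$ hits $a_k-\kappa_k$ and $a_k+2\kappa_k$ (Figure~\ref{fig:strips}); the margins of width $\kappa_k$ ensure that both particles cross $S_k$ during $[\tau_k,e_k]$ if $|\xi|<\kappa_k$. The induction propagates the events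
\[
A_k=\{\tau_k<T,\ |\xi_{\tau_k}|\ge L_k\}
\]
from $k=K$ down to $k=k_0$. It needs upper bounds on the separation (Lemma~\ref{lem:upper}), a lower bound on the kick (Lemma~\ref{lem:kick}), and the conversion of the kick into separation (Lemma~\ref{lem:flight}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\fill[gray!30] (2.5,0) rectangle (2.75,1.7);
\fill[gray!30] (5,0) rectangle (5.7,1.7);
\fill[gray!30] (10,0) rectangle (11,1.7);
\draw[->] (-0.3,0) -- (11.8,0) node[right] {$x$};
\draw[thick] (0,0) -- (0,1.7);
\node[below] at (0,0) {$0$};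
\node[below] at (2.5,0) {$a_{k+1}$};
\node[below] at (5,0) {$a_k$};
\node[below] at (10,0) {$a_{k-1}$};
\node at (1.2,0.85) {$\cdots$};
\draw[dashed] (4.3,-0.55) node[below] {$a_k-\kappa_k$} -- (4.3,1.7) node[above] {$\tau_k$};
\draw[dashed] (6.4,-0.55) node[below] {$a_k+2\kappa_k$} -- (6.4,1.7) node[above] {$e_k$};
\draw[dashed] (9,-0.55) node[below] {$a_{k-1}-\kappa_{k-1}$} -- (9,1.7) node[above] {$\tau_{k-1}$};
\draw[<->] (4.3,0.6) -- node[above] {kick} (6.4,0.6);
\draw[<->] (6.4,0.6) -- node[above] {free flight} (9,0.6);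
\end{tikzpicture}
\caption{The drift oscillates on the shaded strips $a_j<x<a_j+\kappa_j$, $a_j=2^{-j}$ (widths exaggerated), which accumulate at $x=0$, and is constant between them. Solutions move to the right. The first solution crosses the dashed lines at the times written above them.}\label{fig:strips}
\end{figure}

\subsection{Upper bounds}
Let $\eta_k=\inf\{t:\max(X^1_t,X^2_t)\ge a_k\}$ and
\[
\Omega_0=\Big\{\sup_{t\le T_0}|W_t|\le\frac r8\Big\},\qquad H_k=\Big\{\sup_{t\le\eta_k}|M_t|\le2^kL_k^n\Big\},\qquad\Omega_1=\Omega_0\cap\bigcap_{k=k_0}^KH_k .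
\]

\begin{lemma}\label{lem:upper}
$\mathbb{P}(\Omega_1^c)\le64T_0/r^2+2\sum_{k\ge k_0}e^{-4^k/32}$, and on $\Omega_1$ the following hold.
\begin{itemize}
\item[(a)] $\tau_K<e_K<\tau_{K-1}<\dots<e_{k_0+1}<\tau_{k_0}<T_0=T$; moreover $e_k-\tau_k\le6\kappa_k$ and $\tau_{k-1}-e_k\ge2^{-k-2}$ for $k_0<k\le K$.
\item[(b)] For $k_0\le k\le K$ and $t\le\tau_k$: $X^2_t\le a_k$, $|D_t|\le2^{k+1}L_k^n$, $|\xi_t|\le2^{k+2}L_k^n$.
\item[(c)] For $k_0<k\le K$ and $t\in[\tau_k,e_k]$: $|D_t|\le2^kL_k^m$, $|\xi_t-\xi_{\tau_k}|\le6\cdot2^kL_k\omega_k^2$, and $|\xi_t|\le10\cdot2^kL_k^n\le\kappa_k/8$.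
\item[(d)] $A_K$ holds.
\end{itemize}
\end{lemma}

\begin{proof}
By (F3), $\mathbb{P}(\Omega_0^c)\le64T_0/r^2$. Before $\eta_k\wedge T$ only strips $j>k$ are visited, and each particle spends time at most $2\kappa_j$ in $S_j$. With $g^2\le2v^K_y(Z^1)^2+2v^K_y(Z^2)^2$, \eqref{eq:vy} and \eqref{eq:scales},
\[
\langle M\rangle_{\eta_k}\le8\varepsilon^2\sum_{j>k}L_j^{1+2\alpha}\kappa_j\le8\sum_{j>k}L_j^{2m}\le16L_{k+1}^{2m}=16L_k^{2n},
\]
where the sum is dominated by a geometric series because $L_{j+1}^{2m}/L_j^{2m}=\omega_j^2\le\frac12$. By (F3), $\mathbb{P}(H_k^c)\le2e^{-4^k/32}$.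

(a) For $t\le T$, $|Y^i_t-y_0|\le C_2T_0+|W_t|\le\frac{3r}{16}<\frac r4$ on $\Omega_0$, so $T_1>T_0$ and $T=T_0$. Then $X^1_{T_0}\ge T_0/2=2a_{k_0}$. The checkpoints are positive and ordered, since
\[
(a_{k-1}-\kappa_{k-1})-(a_k+2\kappa_k)\ge2^{-k}\big(1-\tfrac18-\tfrac18\big)=\tfrac34\,2^{-k},
\]
and the time bounds follow from the speed of $X^1$ lying in $[\frac12,2]$.

(b) For $t\le\eta_k\wedge T$ we have $|v^K(Z^i_t)|\le L_{k+1}\le L_k^n$. So on $H_k$, by \eqref{eq:M}, $|D_t|\le2^kL_k^n+2L_k^n\le2^{k+1}L_k^n$, and, as $T_0\le1$, $|\xi_t|\le L_K+2^{k+1}L_k^n\le2^{k+2}L_k^n$, which is less than $\kappa_k$ by \eqref{eq:small} and \eqref{eq:k0}. It remains to see that $\tau_k\le\eta_k$. If $\eta_k<\tau_k$, then $X^1_{\eta_k}<a_k-\kappa_k$, hence $X^2_{\eta_k}=a_k$ and $|\xi_{\eta_k}|>\kappa_k$, a contradiction.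

(c) Since $e_k<\tau_{k-1}$, part (b) for $k-1$ gives $|D_t|\le2^kL_{k-1}^n=2^kL_k^m$. Integrating over a time at most $6\kappa_k$ gives the second bound. The third follows from (b), $L_k\omega_k^2\le L_k^n$, and $2^{k+4}L_k^n\le2^{k+4}\omega_k\kappa_k\le\kappa_k/8$.

(d) Before $\eta_K\wedge T$ no strip is visited, both drifts equal $c_0$, so $D=0$ and $\xi=L_K$ on $[0,\tau_K]$.
\end{proof}

\subsection{Free flight}
Between two strips the separation is an affine function of time. The only danger is that the separation already present at time $e_k$ cancels the effect of the kick; it is too small for that, because $n>m$.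

\begin{lemma}\label{lem:flight}
Let $k_0<k\le K$. On $\Omega_1\cap\{|M_{e_k}|\ge2^{-k}L_k^m\}$ the event $A_{k-1}$ holds.
\end{lemma}

\begin{proof}
For $t\in[e_k,\tau_{k-1}]$ we have $X^1_t\in[a_k+2\kappa_k,a_{k-1}-\kappa_{k-1}]$ and, by Lemma~\ref{lem:upper}(b),(c), $a_k+\kappa_k\le X^2_{e_k}\le X^2_t\le a_{k-1}$. Both particles are outside the strips, so both drifts equal $c_0$, $D$ is constant, and $D=M_{e_k}$ by \eqref{eq:M}. By Lemma~\ref{lem:upper}(a),(c), \eqref{eq:scales} and \eqref{eq:k0},
\[
|\xi_{\tau_{k-1}}|\ge2^{-2k-2}L_k^m-10\cdot2^k\omega_kL_k^m\ge2^{-2k-3}L_k^m=2^{-2k-3}\omega_{k-1}^{-1}L_{k-1}\ge L_{k-1}.\qedhere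
\]
\end{proof}

\subsection{The kick}
A lower bound on $\langle M\rangle$ alone is not enough: a martingale can be stopped at $0$ after accumulating a large quadratic variation. What excludes this is that the quadratic variation gained in the strip is almost determined at the time of entry.

\begin{lemma}\label{lem:anti}
Let $N$ be a continuous martingale for $(\mathcal{H}_s)_{s\ge0}$ with $\langle N\rangle_\infty$ bounded, and let $V>0$ be $\mathcal{H}_0$-measurable. For $\varrho>0$ and $\delta\in(0,1)$,
\[
\mathbb{P}\big(|N_\infty|\le\varrho\sqrt V,\ |\langle N\rangle_\infty-V|\le\delta V\big)\le\varrho+\delta^{1/4}+8\delta^{1/2}.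
\]
\end{lemma}

\begin{proof}
Let $B$ be as in (F5). Conditionally on $\mathcal{H}_0$, $B$ is a Brownian motion and $N_0$, $V$ are constants. We have $\sup_{|s-V|\le\delta V}|B_s-B_V|\le2\sup_{s\le2\delta V}|B_{(1-\delta)V+s}-B_{(1-\delta)V}|$, and by (F3) the right side exceeds $\delta^{1/4}\sqrt V$ with probability at most $2\delta V/(\frac14\delta^{1/2}V)=8\delta^{1/2}$. Off this event, the event in the lemma implies $|N_0+B_V|\le(\varrho+\delta^{1/4})\sqrt V$. This confines the standard normal variable $B_V/\sqrt V$, whose density is below $\frac12$, to an interval of length $2(\varrho+\delta^{1/4})$.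
\end{proof}

The average of $1-\cos$ over the phase differences swept in the strip is
\[
\Gamma(\lambda)=\int_0^1\chi(w)^2\big(1-\cos(\lambda(1+w))\big)\,dw\le2 .
\]
It replaces the factor $1-\cos\lambda$ of Example~\ref{ex:model}, and has no resonances: for $|\lambda|\ge1$,
\begin{equation}\label{eq:Gamma}
\Gamma(\lambda)\ge\int_{1/4}^{3/4}\big(1-\cos(\lambda(1+w))\big)\,dw=\frac12-\frac{2\cos\frac{3\lambda}2\sin\frac\lambda4}{\lambda}\ge\Gamma_*:=\frac12-2\sin\frac14>0,
\end{equation}
because $|\sin s|/s\le4\sin\frac14$ for $s\ge\frac14$ (the function $\sin s/s$ decreases on $(0,\pi]$, and $1/\pi<4\sin\frac14$), and $\sin\frac14<\frac14$.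

\begin{lemma}\label{lem:kick}
For $k_0<k\le K$, $\ \mathbb{P}\big(\Omega_1\cap A_k\cap\{|M_{e_k}|<2^{-k}L_k^m\}\big)\le C2^{-k}$.
\end{lemma}

\begin{proof}
Fix $k$ and drop it from $L,\kappa,\omega,a,\Theta,\tau,e,A$. The event $\Omega_1$ looks into the future, so martingale estimates must be made up to a stopping time before which crude bounds hold surely. Let
\[
\tau'=\tau\wedge T,\qquad\rho=\inf\{t\ge\tau':|\xi_t|\ge\kappa\},\qquad\sigma=e\wedge T\wedge\rho\ \ge\tau' .
\]
If $\sigma>\tau'$, then $\tau'=\tau<T$, $\sigma-\tau'\le6\kappa$, and on $[\tau',\sigma]$ we have $X^1\in[a-\kappa,a+2\kappa]$ and $X^2\in[a-2\kappa,a+3\kappa]\subset[\frac78a,\frac{19}{16}a]$, an interval that meets no strip other than $S_k$. On $\Omega_1$, $\tau'=\tau$ and $\sigma=e$ by Lemma~\ref{lem:upper}(a),(c). Put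
\[
\bar X=\tfrac12(X^1+X^2),\quad\bar Y=\tfrac12(Y^1+Y^2),\quad\Phi_i=\Theta(X^i)+\frac{Y^i}{\sqrt L},\quad\chi_i=\chi\Big(\frac{X^i-a}\kappa\Big),\quad\bar\chi=\chi\Big(\frac{\bar X-a}\kappa\Big),
\]
and $\lambda=\xi_{\tau'}/L$, so $|\lambda|\ge1$ on $A$. On $(\tau',\sigma)$, $g=\varepsilon L^{\alpha+1/2}(\chi_1\cos\Phi_1-\chi_2\cos\Phi_2)$ by \eqref{eq:vy}.

\smallskip
\emph{Step 1: slow and fast parts of $g^2$.} Work on $\Omega_1$ and $[\tau,e]$. By Lemma~\ref{lem:upper}(c) and \eqref{eq:small}, $|\chi_i-\bar\chi|\le C|\xi|/\kappa\le C2^k\omega$. Since $\Theta$ is quadratic, $\Theta(X^1)-\Theta(X^2)=\Theta'(\bar X)\xi$ exactly, so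
\[
\Phi_1-\Phi_2=\frac{\xi_t}L\Big(1+\frac{\bar X-a}\kappa\Big)+\frac{D_t}{\sqrt L}.
\]
The bracket has modulus at most $4$, so $\Phi_1-\Phi_2$ differs from $\lambda(1+\frac{\bar X-a}\kappa)$ by at most $24\cdot2^k\omega^2+2^kL^{m-1/2}\le C2^k\omega$; this is where the separation must be frozen to precision $o(L)$. The identity $(\cos\Phi_1-\cos\Phi_2)^2=1-\cos(\Phi_1-\Phi_2)+\frac12\cos2\Phi_1+\frac12\cos2\Phi_2-\cos(\Phi_1+\Phi_2)$ gives
\begin{equation}\label{eq:split}
\frac{g^2}{\varepsilon^2L^{1+2\alpha}}=\bar\chi^2\Big(1-\cos\Big(\lambda\Big(1+\frac{\bar X-a}\kappa\Big)\Big)\Big)+\bar\chi^2\Big(\tfrac12\cos2\Phi_1+\tfrac12\cos2\Phi_2-\cos(\Phi_1+\Phi_2)\Big)+R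
\end{equation}
with $|R|\le C2^k\omega$.

\smallskip
\emph{Step 2: the fast terms average out.} Let $\Psi$ be one of $2\Phi_1$, $2\Phi_2$, $\Phi_1+\Phi_2$, and $I=\int_{\tau'}^\sigma\bar\chi^2e^{i\Psi}\,dt$. In the model, $\mathbb{E}e^{i\Psi}$ was explicit; here we find an approximate antiderivative of $\bar\chi^2e^{i\Psi}$ by It\^o's formula. On $(\tau',\sigma)$,
\[
d\Psi=\frac\mu L\,dt+\frac{\mathfrak{b}}{\sqrt L}\,dt+\frac2{\sqrt L}\,dW,\qquad
de^{i\Psi}=e^{i\Psi}\Big[\frac{i\mu-2}L\,dt+\frac{i\mathfrak{b}}{\sqrt L}\,dt+\frac{2i}{\sqrt L}\,dW\Big],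
\]
where $|\mathfrak{b}|\le2C_2$ and $\mu=2(1+\frac{X^j-a}\kappa)Y^j$ for $\Psi=2\Phi_j$, $\mu=\sum_j(1+\frac{X^j-a}\kappa)Y^j$ for $\Psi=\Phi_1+\Phi_2$. The term $-2/L$ is the It\^o correction, produced by the oscillation in $y$; since $\mu$ is real, it guarantees $|i\mu-2|\ge2$. So $q=\bar\chi^2/(i\mu-2)$ is a smooth function of $(X^1,X^2,Y^1,Y^2)$ with $|q|\le\frac12$, and in the region visited during $(\tau',\sigma)$ we have $|\partial_{X^j}q|\le C/\kappa$ and $|\partial_{Y^j}q|,|\partial_{Y^j}\partial_{Y^l}q|\le C$. From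
\[
dq=\sum_j\partial_{X^j}q\,Y^j\,dt+\sum_j\partial_{Y^j}q\,\big(b^K(Z^j)\,dt+dW\big)+\tfrac12\sum_{j,l}\partial_{Y^j}\partial_{Y^l}q\,dt
\]
we write $dq=q_1\,dt+q_2\,dW$ with $|q_1|\le C/\kappa$, $|q_2|\le C$. The product rule gives
\[
d\big(Lqe^{i\Psi}\big)=\bar\chi^2e^{i\Psi}\,dt+e^{i\Psi}\big(i\sqrt L\,q\mathfrak{b}+Lq_1+2i\sqrt L\,q_2\big)\,dt+e^{i\Psi}\big(2i\sqrt L\,q+Lq_2\big)\,dW .
\]
Integrate over $[\tau',\sigma]$, of length at most $6\kappa$. The boundary terms are at most $L$ in total, the second $dt$-integral is at most $C(\sqrt L\,\kappa+L)$, and the stochastic integral has $L^2$-norm at most $C\sqrt{L\kappa}$. As $L\le\kappa\le1$, $\mathbb{E}|I|^2\le CL\kappa$, and by Chebyshev's inequality and \eqref{eq:small}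
\[
\mathbb{P}(|I|>\kappa\omega)\le CL/(\kappa\omega^2)\le C\omega .
\]

\smallskip
\emph{Step 3: the slow term.} By (F3), applied to the Brownian motion $W_{\tau'+\cdot}-W_{\tau'}$, the event $\{\sup_{s\le6\kappa}|W_{\tau'+s}-W_{\tau'}|>\omega\}$ has probability at most $6\kappa/\omega^2=6\omega^2$. Off this event and on $\Omega_1$, for $t\in[\tau,e]$,
\[
|\bar Y_t-Y^1_\tau|\le\tfrac12|D_t|+6C_2\kappa+\omega\le C2^k\omega,\qquad\text{hence}\qquad|1/\bar Y_t-1/Y^1_\tau|\le C2^k\omega .
\]
On $\Omega_1$, $\bar X=X^1-\xi/2$ increases with speed $\bar Y$ from a point below $a$ to a point above $a+\kappa$. Substituting $w=(\bar X_t-a)/\kappa$, $dt=\kappa\,dw/\bar Y_t$, the integral over $[\tau,e]$ of the first term in \eqref{eq:split} equals $\kappa\Gamma(\lambda)/Y^1_\tau$ up to an error at most $C\kappa2^k\omega$.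

\smallskip
\emph{Step 4: conclusion.} Let $V=\varepsilon^2L^{2m}\Gamma(\lambda)/Y^1_{\tau'}$ on $A$ and $V=1$ on $A^c$. Since $A\in\mathcal{F}_{\tau'}$, $V$ is $\mathcal{F}_{\tau'}$-measurable, and $V\ge\frac12\varepsilon^2\Gamma_*L^{2m}$ on $A$ by \eqref{eq:Gamma}. Integrating \eqref{eq:split} and using Steps 2 and 3 and $L^{1+2\alpha}\kappa=L^{2m}$, we find that on $\Omega_1\cap A$, off an event of probability at most $C\omega\le C2^{-k}$,
\[
|\langle M\rangle_\sigma-\langle M\rangle_{\tau'}-V|\le C\varepsilon^2L^{2m}2^k\omega\le C_32^k\omega V\le2^{-4k}V .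
\]
This defines $C_3$; the last inequality is \eqref{eq:k0}. Apply Lemma~\ref{lem:anti} to $N_s=M_{(\tau'+s)\wedge\sigma}$, a martingale for $\mathcal{H}_s=\mathcal{F}_{\tau'+s}$ by optional stopping, with $\langle N\rangle_\infty=\langle M\rangle_\sigma-\langle M\rangle_{\tau'}$, $\delta=2^{-4k}$ and $\varrho=2^{-k}\varepsilon^{-1}(2/\Gamma_*)^{1/2}$. On $\Omega_1\cap A$ we have $N_\infty=M_e$ and $2^{-k}L^m\le\varrho\sqrt V$. The probability in the lemma is therefore at most $C2^{-k}+\varrho+2^{-k}+8\cdot2^{-2k}\le C2^{-k}$.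
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:instab}]
On $\Omega_1$, off the events of Lemma~\ref{lem:kick} for $k_0<k\le K$, $A_K$ holds by Lemma~\ref{lem:upper}(d), and $A_k$ implies $|M_{e_k}|\ge2^{-k}L_k^m$, which implies $A_{k-1}$ by Lemma~\ref{lem:flight}. So $A_{k_0}$ holds, that is, $|\xi_{\tau_{k_0}}|\ge L_{k_0}$ with $\tau_{k_0}<T_0$. The exceptional probability is at most
\[
64\cdot2^{2-k_0}/r^2+2\sum_{k\ge k_0}e^{-4^k/32}+C\sum_{k>k_0}2^{-k},
\]
with $C$ independent of $k_0$, $K$, $y_0$. This is at most $\frac12$ for large $k_0$.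
\end{proof}

We fix such a $k_0$; the function $u$ is now determined.

\section{Two solutions from the points of $\{0\}\times J$}\label{sec:limit}

As $K\to\infty$ the initial distance $L_K$ tends to $0$ and $u^K\to u$, while the separation reached by time $T_0$ does not shrink. A limit point of the pairs is a pair of different solutions from the same point.

\begin{proposition}\label{prop:seg}
Let $y_0\in J$. For the drift $b$, pathwise uniqueness from $(0,y_0)$ fails, and there is no solution $(Z,W)$ from $(0,y_0)$ with $Z$ measurable with respect to the completion of $\sigma(W)$.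
\end{proposition}

\begin{proof}
Write $Z^{1,K},Z^{2,K}$ for the solutions of Section~\ref{sec:instab}.

\emph{Tightness.} We have $|b^K(x,y)|\le u_2|y|+\beta|x|+\gamma$ for all $K$. By Gronwall's lemma, path by path, $\sup_{t\le N}|Z^{i,K}_t|\le C_N(1+\sup_{t\le N}|W_t|)$ with $C_N$ independent of $K$. So $X^{i,K}$ and $Y^{i,K}-W$ are Lipschitz on $[0,N]$ with constant at most $C_N'(1+\sup_{t\le N}|W_t|)$. By the Arzel\`a--Ascoli theorem and the tightness of the single law of $W$, the laws of $(Z^{1,K},Z^{2,K},W)$ on $C([0,\infty);\mathbb{R}^5)$ are tight. By Prokhorov's theorem a subsequence converges weakly, and by Skorokhod's representation theorem there are processes $(\tilde Z^{1,K},\tilde Z^{2,K},\tilde W^K)$ on one space, with the same laws, converging a.s.\ locally uniformly to some $(\tilde Z^1,\tilde Z^2,\tilde W)$. The integral equations define a Borel set of paths, so the copies satisfy them a.s.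

\emph{Brownian property.} The original $W$ is a Brownian motion for a filtration to which $Z^{1,K},Z^{2,K}$ are adapted. Hence for $t\ge0$ and bounded continuous $h_1,h_2$ on path space
\[
\mathbb{E}\big[h_1\big((\tilde Z^{1,K},\tilde Z^{2,K},\tilde W^K)_{\cdot\wedge t}\big)h_2\big(\tilde W^K_{t+\cdot}-\tilde W^K_t\big)\big]=\mathbb{E}\big[h_1\big((\tilde Z^{1,K},\tilde Z^{2,K},\tilde W^K)_{\cdot\wedge t}\big)\big]\,\mathbb{E}\big[h_2\big(\tilde W^K_{t+\cdot}-\tilde W^K_t\big)\big].
\]
By bounded convergence the same holds for the limit. So $\tilde W$, which has Wiener law, is a Brownian motion for $\mathcal{G}_t=\sigma(\tilde Z^1_s,\tilde Z^2_s,\tilde W_s;\,s\le t)$.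

\emph{Equation.} Since $L_K\to0$, $\tilde X^i_t=\int_0^t\tilde Y^i_s\,ds$. The difficulty in the second equation is the jump of $\operatorname{sign}$. The process $\tilde Y^i_t-y_0-\tilde W_t=\lim_K\int_0^tb^K(\tilde Z^{i,K}_s)\,ds$ is $\mathcal{G}$-adapted and locally Lipschitz in $t$, because the integrands are bounded on $[0,N]$ uniformly in $K$ for almost every sample point. So $\tilde Y^i$ is a semimartingale with $\langle\tilde Y^i\rangle_t=t$, and by (F4) $\tilde Y^i_s\ne0$ for almost every $s$. At such $s$, $b^K(\tilde Z^{i,K}_s)\to b(\tilde Z^i_s)$, because $u^K\to u$ uniformly and $u$ is continuous. Dominated convergence gives $\tilde Y^i_t=y_0+\int_0^tb(\tilde Z^i_s)\,ds+\tilde W_t$.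

Thus $(\tilde Z^1,\tilde W)$ and $(\tilde Z^2,\tilde W)$ are solutions from $(0,y_0)$. The set of paths with $\sup_{t\le T_0}|x^1_t-x^2_t|\ge L_{k_0}$ is closed, and a weak limit gives a closed set at least the upper limit of its probabilities (portmanteau theorem). By Proposition~\ref{prop:instab}, $\tilde Z^1\ne\tilde Z^2$ with probability at least $\frac12$. The second assertion follows from Lemma~\ref{lem:reduce}(ii).
\end{proof}

This already answers the question of Section~\ref{sec:intro} in the negative.

\section{Arbitrary initial points}\label{sec:all}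

From any initial point the solution reaches the segment $\{0\}\times J$ with positive probability. A strong solution, restarted at the hitting time, should then give a strong solution from a point of the segment. The restarted process may still depend on the noise before the hitting time, so that part of the noise has to be frozen.

\begin{lemma}\label{lem:hit}
Let $(Z,W)$ be a solution from $z=(x,y)$ and $\zeta=\inf\{t:X_t=0,\ Y_t\in J\}$. Then $\mathbb{P}(\zeta\le1)>0$.
\end{lemma}

\begin{proof}
Choose a smooth $p:[0,1]\to\mathbb{R}$ with $p(0)=y$, $p(\frac12)=1$ and $x+\int_0^{1/2}p=0$. Take $h\in(0,\frac12)$ with $|p-1|\le r/8$ on $[\frac12-h,\frac12+h]$, and $\delta_0=\min(r/8,h/2)$. Since $p\ge\frac12$ there, $x+\int_0^tp$ is at most $-h/2$ at $t=\frac12-h$ and at least $h/2$ at $t=\frac12+h$. If $w$ is continuous with $\sup_{[0,1]}|w-p|<\delta_0$, then $x+\int_0^tw$ changes sign on $[\frac12-h,\frac12+h]$, where $|w-1|<r/4$; so $x+\int_0^tw=0$ and $w_t\in J$ for some $t\le1$. Choose $N$ with $|(x+\int_0^tw,w_t)|<N$ on $[0,1]$ for all such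 $w$, and let $\tau_N=\inf\{t:|Z_t|\ge N\}$.

The drift $b$ is bounded on $\{|z|\le N\}$. By Novikov's criterion and Girsanov's theorem, the density $\exp\big(-\int_0^{1\wedge\tau_N}b(Z_s)\,dW_s-\frac12\int_0^{1\wedge\tau_N}b(Z_s)^2\,ds\big)$ defines a probability $\widehat{\mathbb{P}}$ equivalent to $\mathbb{P}$ under which $\widehat W_t=W_t+\int_0^{t\wedge\tau_N}b(Z_s)\,ds$, $t\le1$, is a Brownian motion. Let $A=\{\sup_{t\le1}|y+\widehat W_t-p(t)|<\delta_0\}$. Wiener measure charges every uniform neighborhood of a continuous path starting at $0$, so $\widehat{\mathbb{P}}(A)>0$ and $\mathbb{P}(A)>0$. For $t\le\tau_N\wedge1$ we have $Y_t=y+\widehat W_t$ and $X_t=x+\int_0^t(y+\widehat W_s)\,ds$. On $A$, $\tau_N\le1$ would give $|Z_{\tau_N}|<N$, which is impossible. So on $A$ these formulas hold on $[0,1]$, and $\zeta\le1$.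
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The properties of $u$ are in Lemma~\ref{lem:u}(i). Suppose that $(Z,W)$ is a solution from some $z$ with $Z=F(W)$ a.s., $F$ Borel. By Lemma~\ref{lem:reduce}(i), $Z$ is adapted to $(\mathcal{F}^W_t)$, so $\zeta$, the hitting time of a closed set by a continuous adapted process, is an $(\mathcal{F}^W_t)$-stopping time. By Lemma~\ref{lem:hit} we may work under $\mathbb{P}'=\mathbb{P}(\,\cdot\,|\,\zeta<\infty)$, with expectation $\mathbb{E}'$. Let
\[
W'=W_{\zeta+\cdot}-W_\zeta,\qquad Z'=Z_{\zeta+\cdot},\qquad U=(W_{\cdot\wedge\zeta},\zeta,Y_\zeta).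
\]
By the strong Markov property of Brownian motion at the stopping time $\zeta+t$, the process $W'_{t+\cdot}-W'_t$ is a Brownian motion independent of $\mathcal{F}^W_{\zeta+t}$ under $\mathbb{P}'$, for each $t\ge0$. The variable $U$ is $\mathcal{F}^W_\zeta$-measurable with values in a Polish space; let $\mu_U$ be its law. Taking $t=0$, the law of $(U,W')$ is the product of $\mu_U$ and Wiener measure. Since $W_s=W_{s\wedge\zeta}+W'_{(s-\zeta)^+}$ and $Z=F(W)$, we have $Z'=G(U,W')$ a.s.\ for a Borel map $G$. Let $\bar W$ be a Brownian motion and $Z^{\mathsf{u}}=G(\mathsf{u},\bar W)$. We show that for $\mu_U$-almost every $\mathsf{u}$ the pair $(Z^{\mathsf{u}},\bar W)$ is a solution from a point of $\{0\}\times J$.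

\emph{Equation.} Almost surely $Z'$ starts at $(0,Y_\zeta)$ with $Y_\zeta\in J$ and satisfies the integral equations with noise $W'$. By Fubini's theorem, for almost every $\mathsf{u}$, with last coordinate $y'\in J$, a.s.\ $Z^{\mathsf{u}}$ starts at $(0,y')$ and satisfies the equations with noise $\bar W$.

\emph{Brownian property.} The map $G(\mathsf{u},\cdot)$ could a priori anticipate; we check that it does not. Fix $t\ge0$ and bounded Borel $h_0,h_1,h_2$. Since $U$ and $(Z',W')_{\cdot\wedge t}$ are $\mathcal{F}^W_{\zeta+t}$-measurable,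
\[
\mathbb{E}'\big[h_0(U)\,h_1\big((Z',W')_{\cdot\wedge t}\big)\,h_2(W'_{t+\cdot}-W'_t)\big]=\mathbb{E}'\big[h_0(U)\,h_1\big((Z',W')_{\cdot\wedge t}\big)\big]\,\mathbb{E}'\big[h_2(W'_{t+\cdot}-W'_t)\big].
\]
By the product structure both sides are integrals of $h_0(\mathsf{u})$ times a function of $\mathsf{u}$ against $\mu_U$. As $h_0$ is arbitrary, these functions agree for almost every $\mathsf{u}$:
\[
\mathbb{E}\big[h_1\big((Z^{\mathsf{u}},\bar W)_{\cdot\wedge t}\big)h_2(\bar W_{t+\cdot}-\bar W_t)\big]=\mathbb{E}\big[h_1\big((Z^{\mathsf{u}},\bar W)_{\cdot\wedge t}\big)\big]\,\mathbb{E}\big[h_2(\bar W_{t+\cdot}-\bar W_t)\big].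
\]
Let $t$ run through the rationals and $h_1,h_2$ through the indicators of countable $\pi$-systems generating the Borel $\sigma$-fields. Then for almost every $\mathsf{u}$ and all rational $t$, $(Z^{\mathsf{u}},\bar W)_{\cdot\wedge t}$ is independent of $\bar W_{t+\cdot}-\bar W_t$. For real $t$ take rationals $t_j\downarrow t$: $(Z^{\mathsf{u}},\bar W)_{\cdot\wedge t}$ is a function of $(Z^{\mathsf{u}},\bar W)_{\cdot\wedge t_j}$, hence independent of $\bar W_{t_j+\cdot}-\bar W_{t_j}$, which converges locally uniformly to $\bar W_{t+\cdot}-\bar W_t$. So $\bar W$ is a Brownian motion for the filtration generated by $(Z^{\mathsf{u}},\bar W)$.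

For some $\mathsf{u}$, then, $(Z^{\mathsf{u}},\bar W)$ is a solution from a point $(0,y')$, $y'\in J$, and $Z^{\mathsf{u}}$ is a Borel function of $\bar W$. This contradicts Proposition~\ref{prop:seg}. Since a strong solution is in particular measurable with respect to the completion of $\sigma(W)$, the theorem is proved.
\end{proof}

\begin{thebibliography}{9}
\bibitem{mixing} \emph{On mixing rate for degenerate 2D diffusion}, \texttt{http://www1.maths.leeds.ac.uk/Statistics/\allowbreak research/reports/2008/STAT08-06.pdf}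
\end{thebibliography}
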